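# Uniform mixing on Cayley graphs over $\mathbb Z_n^d$ through bent eigenvalue functions

## 1. Unimodular functions with a flat Fourier transform

Start with a function in two variables. Let $A$ be a finite abelian group, written as $A=\bigoplus_j\mathbb Z_{n_j}$, let $N$ be its exponent, and put
$$\langle x,y\rangle=\sum_j \frac{x_jy_j}{n_j}\in \tfrac1N\mathbb Z/\mathbb Z .$$
This pairing is nondegenerate: taking $y$ to be the $j$-th standard generator, $\langle x,y\rangle=0$ says $x_j=0$ in $\mathbb Z_{n_j}$. So every character of $A$ is $e^{2\pi i\langle x,\cdot\rangle}$ for exactly one $x\in A$, and $\sum_{x\in A}e^{2\pi i\langle x,z\rangle}$ equals $|A|$ if $z=0$ and $0$ otherwise.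

Now take any bijection $\pi:A\to A$ and let
$$f(x,y)=e^{2\pi i\langle x,\pi(y)\rangle}\qquad (x,y)\in A^2 .$$
Its Fourier sum at $(\alpha,\beta)\in A^2$ is
$$\sum_{x,y}e^{2\pi i(\langle x,\pi(y)\rangle+\langle x,\alpha\rangle+\langle y,\beta\rangle)}=\sum_y e^{2\pi i\langle y,\beta\rangle}\sum_x e^{2\pi i\langle x,\pi(y)+\alpha\rangle}=|A|\,e^{2\pi i\langle\pi^{-1}(-\alpha),\beta\rangle}, \tag{1}$$
because the inner sum is zero unless $\pi(y)=-\alpha$, and exactly one $y$ satisfies that. So all values of $f$ have modulus $1$, and all its Fourier sums have the same modulus $|A|=\sqrt{|A^2|}$. The bijection $\pi$ is completely free, and the talk depends on that freedom.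

**Definition.** Let $G$ be a finite abelian group with dual $\widehat G$. A function $f:\widehat G\to\mathbb C$ with $|f|=1$ everywhere is *bent* if
$$\Big|\sum_{\chi\in\widehat G} f(\chi)\chi(g)\Big|=\sqrt{|G|}\qquad\text{for all } g\in G .$$

By (1), $f$ is bent on $A^2$, where $A^2$ is identified with its own dual by the pairing $\langle (x,y),(\alpha,\beta)\rangle=\langle x,\alpha\rangle+\langle y,\beta\rangle$. We identify every power of $A$ with its dual in the same way.

A one-variable example is $f(k)=\omega^{k^2}$ on $\mathbb Z_5$, with $\omega=e^{2\pi i/5}$. Indeed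
$$\Big|\sum_k\omega^{k^2+gk}\Big|^2=\sum_{h,l}\omega^{(l+h)^2-l^2+gh}=\sum_h\omega^{h^2+gh}\sum_l\omega^{2hl}=5,$$
since only $h=0$ survives.

Two facts will be used constantly. Multiplying a bent function by a constant of modulus $1$ keeps it bent. If $f_j$ is bent on $\widehat{G_j}$ for each $j$, then $\prod_jf_j(\chi_j)$ is bent on the dual of $\bigoplus_jG_j$, because
$$\sum_{\chi}\prod_jf_j(\chi_j)\chi_j(g_j)=\prod_j\Big(\sum_{\chi_j}f_j(\chi_j)\chi_j(g_j)\Big)$$
has modulus $\prod_j\sqrt{|G_j|}$.

## 2. Flat transition matrices are bent eigenvalue functions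

Here is what these functions are for. Let $X$ be a graph with vertex set $V$ and adjacency matrix $A_X$. The continuous-time quantum walk on $X$ has transition matrix $U(t)=\exp(itA_X)$, $t\in\mathbb R$. We say $X$ *admits uniform mixing at time $t$* if $U(t)$ is *flat*, meaning $|U(t)_{a,b}|=1/\sqrt{|V|}$ for all $a,b\in V$. We say $X$ *admits uniform mixing* if this happens at some $t$.

For $n\ge2$, $d\ge1$, a Cayley graph over $\mathbb Z_n^d$ has vertex set $\mathbb Z_n^d$ and a connection set $C\subseteq\mathbb Z_n^d\setminus\{0\}$ with $C=-C$; vertices $a,b$ are adjacent if and only if $b-a\in C$. The same definition makes sense over any finite abelian group $G$, giving $\mathrm{Cay}(G,C)$. The following conjecture is taken from "Uniform Mixing of Quantum Walks and Association Schemes" (https://core.ac.uk/download/144146896.pdf).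

**Conjecture.** A Cayley graph over $\mathbb Z_n^d$ does not admit uniform mixing for $n\ge5$. That is, for all $n\ge5$, $d\ge1$, every Cayley graph over $\mathbb Z_n^d$ and every $t\in\mathbb R$, the matrix $U(t)$ is not flat.

To connect this with Section 1, let $\chi$ be a character of $G$. Then $\sum_{c\in C}\chi(a+c)=\lambda_\chi\chi(a)$ with
$$\lambda_\chi=\sum_{c\in C}\chi(c),$$
so the characters form an orthogonal eigenbasis of the adjacency matrix. Hence $U(t)_{a,b}=\frac1{|G|}\sum_\chi e^{it\lambda_\chi}\chi(a-b)$, and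
$$U(t)\text{ is flat}\iff \Big|\sum_\chi e^{it\lambda_\chi}\chi(g)\Big|=\sqrt{|G|}\ \text{ for all }g\in G\iff \chi\mapsto e^{it\lambda_\chi}\text{ is bent.} \tag{2}$$

So the question becomes: which bent functions have the form $e^{it\lambda_\chi}$, where $\lambda$ is the Fourier transform of the indicator function of a symmetric set? We shall prove three statements. Theorem 1 needs a field with $25$ elements: let $F=\mathbb F_{25}=\mathbb F_5(\epsilon)$ with $\epsilon^2=2$ (the squares mod $5$ are $0,1,4$, so $2$ is a non-square). As an additive group, $F\times F$ is $\mathbb Z_5^4$. Put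
$$A_0=\{1,\ 3\epsilon,\ 1+\epsilon\},\qquad C=\{(ac^{17},c):a\in A_0,\ c\in F^*\}\subset F\times F. \tag{3}$$

**Theorem 1.** With $C$ as in (3), $\mathrm{Cay}(\mathbb Z_5^4,C)$ is a $72$-regular Cayley graph (on $625$ vertices) that admits uniform mixing at $t=2\pi/25$. So the conjecture is false.

**Theorem 2.** Let $A$ be a nontrivial finite abelian group of exponent $N$, and let $M=|A|^2N$. For every even $d\ge28M$ there is a (simple, undirected) Cayley graph over $A^d$ with integer eigenvalues that admits uniform mixing at $t=2\pi/M$. In particular (take $A=\mathbb Z_n$), for every $n\ge2$ and every even $d\ge28n^3$, some Cayley graph over $\mathbb Z_n^d$ admits uniform mixing at time $2\pi/n^3$.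

Thus the conjecture fails for every $n\ge5$.

**Theorem 3.** If $p\ge5$ is prime, no Cayley graph over $\mathbb Z_p$ admits uniform mixing at any time.

So for $d=1$ and $n$ prime the claim of the conjecture is true, and the dimension matters: for a prime $p\ge5$ there is no mixing when $d=1$, and there is mixing for all large even $d$ (already for $d=4$ when $p=5$).

## 3. Complete graphs, their products, and the graphs over $\mathbb Z_5$

**Complete graphs.** For $K_n$ the adjacency matrix is $J-I$, with $J$ the all-ones matrix, so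
$$U(t)=e^{-it}\Big(I+\frac{e^{int}-1}{n}J\Big). \tag{4}$$
Off the diagonal the modulus is $|e^{int}-1|/n\le 2/n$. For $n\ge5$ this is less than $1/\sqrt n$, so $K_n$ does not mix. For $n\le4$ we can solve $|e^{int}-1|=\sqrt n$: take $e^{2it}=i$ for $n=2$ ($t=\pi/4$), $e^{3it}=e^{2\pi i/3}$ for $n=3$ ($t=2\pi/9$), $e^{4it}=-1$ for $n=4$ ($t=\pi/4$). Rows of $U(t)$ are unit vectors, so the squared modulus on the diagonal is then $1-(n-1)/n=1/n$, and $U(t)$ is flat.

**Products.** In $\mathbb Z_n^d$ let $C$ consist of all elements with exactly one nonzero coordinate. Then $\lambda_\chi=\sum_j\lambda_{\chi_j}$, where $\lambda_{\chi_j}$ are eigenvalues of $K_n$, and $e^{it\lambda_\chi}=\prod_je^{it\lambda_{\chi_j}}$. For $n=2,3,4$ and the times above this is a product of bent functions, so there is mixing over $\mathbb Z_n^d$ for every $d$. The bound $n\ge5$ in the conjecture is exactly where complete graphs stop mixing.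

**All graphs over $\mathbb Z_5$.** Here $C$ is $\emptyset$, $\{\pm1\}$, $\{\pm2\}$ or $\mathbb Z_5\setminus0$. Since $C=-C$, the function $f(k)=e^{it\lambda_k}$ is even; write $f(\pm1)=f(0)a$ and $f(\pm2)=f(0)b$ with $|a|=|b|=1$. Let $u=2\cos\frac{2\pi}5=\frac{\sqrt5-1}2$ and $v=2\cos\frac{4\pi}5=\frac{-\sqrt5-1}2$, so $u+v=-1$, $uv=-1$, $u^2+v^2=3$. The bent condition at $g=\pm1$ and $g=\pm2$ reads $|1+ua+vb|^2=5$ and $|1+va+ub|^2=5$. Expanding, with $R=\mathrm{Re}(a\bar b)$:
$$u\,\mathrm{Re}\,a+v\,\mathrm{Re}\,b-R=\tfrac12,\qquad v\,\mathrm{Re}\,a+u\,\mathrm{Re}\,b-R=\tfrac12 .$$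
Subtracting gives $\mathrm{Re}\,a=\mathrm{Re}\,b=:\rho$, hence $b=a$ or $b=\bar a$; adding gives $R=-\rho-\frac12$. If $b=a$, then $R=1$ and $\rho=-\frac32$, impossible. So $b=\bar a$, $R=2\rho^2-1$, and $2\rho^2+\rho-\frac12=0$, that is $\rho=\frac{-1\pm\sqrt5}4\in\{\frac u2,\frac v2\}$. Therefore $a$ is a primitive fifth root of unity and $b=\bar a$.

The sets $\emptyset$ and $\mathbb Z_5\setminus0$ give $a=b$, so they are excluded. For $C=\{\pm1\}$ we have $a=e^{it(u-2)}$, $b=e^{it(v-2)}$. Then $ab=1$ gives $5t=2\pi k$ for an integer $k$, and $k\neq0$ since $a\neq1$. Now $a^5=1$ gives $k(u-2)\in\mathbb Z$, which is false because $u$ is irrational. For $C=\{\pm2\}$ exchange $u$ and $v$. So nothing over $\mathbb Z_5$ mixes.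

This computation shows two things. Bent functions on $\mathbb Z_5$ exist (we saw $\omega^{k^2}$), so the obstruction is arithmetic: the phases must be particular algebraic numbers, and eigenvalues with irrational ratios cannot produce them. This is the germ of Theorem 3. It also suggests where counterexamples may be found: graphs with *integer* eigenvalues.

## 4. Integer eigenvalues and unit-invariance

If all $\lambda_\chi$ are integers and $t=2\pi/M$, the function $e^{it\lambda_\chi}$ depends only on $\lambda_\chi$ mod $M$. This section finds the symmetry that integrality imposes.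

Let $\zeta=e^{2\pi i/N}$, and for $u\in(\mathbb Z/N)^*$ let $\sigma_u$ be the automorphism $\zeta\mapsto\zeta^u$ of $\mathbb Q(\zeta)$. Recall that the numbers fixed by all $\sigma_u$ are the rationals, and that $\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$, since elements of $\mathbb Z[\zeta]$ are algebraic integers. A consequence: if two integers are congruent mod $M$ in $\mathbb Z[\zeta]$, they are congruent mod $M$ in $\mathbb Z$, because their difference divided by $M$ lies in $\mathbb Z[\zeta]\cap\mathbb Q$.

**Definition.** A function $h$ on a power of $A$ is *unit-invariant* if $h(ug)=h(g)$ for all $u\in(\mathbb Z/N)^*$.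

For example, on $\mathbb Z_5$ the unit-invariant functions are those constant on $\mathbb Z_5\setminus0$; on $\mathbb Z_4$ they are those with $h(1)=h(3)$.

**Lemma 4.1.** Let $h$ be an integer-valued function on $A^r$ and $\hat h(\chi)=\sum_gh(g)e^{2\pi i\langle\chi,g\rangle}$. If $h$ is unit-invariant, then $\hat h$ is integer-valued and unit-invariant. Conversely, if $\hat h$ is integer-valued, then $\hat h$ is unit-invariant. The same holds with $-\langle\chi,g\rangle$ in the exponent.

*Proof.* Since $\langle\chi,g\rangle\in\frac1N\mathbb Z/\mathbb Z$, we have $\hat h(\chi)\in\mathbb Z[\zeta]$ and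
$$\sigma_u(\hat h(\chi))=\sum_gh(g)e^{2\pi i\langle u\chi,g\rangle}=\hat h(u\chi).$$
If $\hat h$ is integer-valued, the left side is $\hat h(\chi)$, so $\hat h$ is unit-invariant. If $h$ is unit-invariant, rewrite the middle sum as $\sum_gh(ug)e^{2\pi i\langle\chi,ug\rangle}=\hat h(\chi)$; so $\hat h(\chi)$ is fixed by all $\sigma_u$ and lies in $\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$, and $\hat h(u\chi)=\hat h(\chi)$. The sign in the exponent plays no role. $\blacksquare$

**Where the plainest bent function fails.** The first function to try on $\mathbb Z_5^2$ is $\omega^{xy}$, that is, $\pi=\mathrm{id}$ in Section 1. But if $\lambda$ is integer-valued, it is unit-invariant by the lemma, and then so is $e^{it\lambda}$. The function $\omega^{xy}$ takes the value $\omega$ at $(1,1)$ and $\omega^4$ at $(2,2)$. So $e^{it\lambda}=\kappa\,\omega^{xy}$ is impossible for integer eigenvalues, at every $t$. Multiplying $(x,y)$ by $u$ multiplies $xy$ by $u^2$. To repair this we use the freedom in $\pi$: we want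
$$\pi(uy)=u^{-1}\pi(y), \tag{5}$$
for then $\langle ux,\pi(uy)\rangle=\langle x,\pi(y)\rangle$. Both counterexamples below use bijections of this kind: $y\mapsto y^7$ on $\mathbb F_{25}$, where $k^7=k^3=k^{-1}$ for $k\in\mathbb F_5^*$, and an explicit "partial inverse" on a general $A$.

## 5. The 72-regular graph on $\mathbb F_{25}\times\mathbb F_{25}$

This section proves Theorem 1. Write $\mathrm{Tr}(z)=z+z^5\in\mathbb F_5$ for $z\in F$. The trace is additive, and it is not identically zero, since $z+z^5$ has at most $5$ roots; so $\sum_{x\in F}\omega^{\mathrm{Tr}(xz)}$ is $25$ for $z=0$ and $0$ otherwise. The characters of $F\times F$ are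
$$\psi_{x,y}(\alpha,\beta)=\omega^{\mathrm{Tr}(\alpha x+\beta y)},\qquad x,y\in F .$$

The plan is to make $C$ invariant under $\mathbb F_5^*$, so that the eigenvalue is fixed mod $5$ and only one counting function $m(x,y)$ mod $5$ matters at $t=2\pi/25$. Then we compute $m$ mod $5$ as a polynomial and see that it is $\mathrm{Tr}(\text{const}\cdot x\,y^7)$ plus a constant.

**Step 1 (the set $C$).** We check that $C$ is a legitimate connection set and find its symmetry. In $(ac^{17},c)$ the second coordinate determines $c\ne0$, and then the first determines $a$. So $|C|=3\cdot24=72$ and $0\notin C$. For $k\in\mathbb F_5^*$ we have $k^4=1$, so $k^{17}=k$ and $k(ac^{17},c)=(a(kc)^{17},kc)\in C$. Hence $C$ is invariant under $\mathbb F_5^*$. In particular $C=-C$, and $C$ is a union of $18$ orbits of size $4$.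

**Step 2 (eigenvalues as a count).** We express $\lambda_{x,y}$ through one integer. Fix $(x,y)$ and let $T_{a,c}=\mathrm{Tr}(ac^{17}x+cy)\in\mathbb F_5$, so $\lambda_{x,y}=\sum_{a,c}\omega^{T_{a,c}}$. By Step 1, $T_{a,kc}=kT_{a,c}$ for $k\in\mathbb F_5^*$. So an orbit contributes $4$ if $T=0$ on it, and $\sum_{k=1}^4\omega^{k}=-1$ otherwise. If $m=m(x,y)$ orbits have $T=0$, then
$$\lambda_{x,y}=4m-(18-m)=5m-18 . \tag{6}$$

**Step 3 (Fermat turns the count into a power sum).** For $T\in\mathbb F_5$, $1-T^4$ is $1$ if $T=0$ and $0$ otherwise. Therefore, in $\mathbb F_5$,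
$$4m=\#\{(a,c):T_{a,c}=0\}=\sum_{a,c}(1-T_{a,c}^4)=72-\sum_{a,c}T_{a,c}^4=2-\sum_{a,c}T_{a,c}^4 .$$
Since $4=-1$,
$$m\equiv\sum_{a\in A_0}\sum_{c\in F^*}T_{a,c}^4-2\pmod5. \tag{7}$$

**Step 4 (the inner power sum).** We compute $\sum_cT_{a,c}^4$. Put $X=ax$. Since $c^{24}=1$ and $17\cdot5=85\equiv13\pmod{24}$,
$$T_{a,c}=Xc^{17}+X^5c^{13}+yc+y^5c^5 .$$
Expand the fourth power. A monomial uses the four terms with multiplicities $n_1,n_2,n_3,n_4$, of sum $4$. Recall that $\sum_{c\in F^*}c^e$ is $24=-1$ if $24\mid e$ and $0$ otherwise: for a generator $\gamma$ of $F^*$ with $\gamma^e\ne1$, the sum is $(\gamma^{24e}-1)/(\gamma^e-1)=0$. The exponent of $c$ is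
$$17n_1+13n_2+n_3+5n_4=16n_1+12n_2+4n_4+4=4(4n_1+3n_2+n_4)+4,$$
using $n_3=4-n_1-n_2-n_4$. It is divisible by $24$ if and only if
$$4n_1+3n_2+n_4\equiv5\pmod6,\qquad 0\le n_4\le4-n_1-n_2. \tag{8}$$
We go through all $(n_1,n_2)$.

* $(0,0)$: $n_4\equiv5$ with $n_4\le4$, impossible.
* $(1,0)$: $n_4\equiv1$ with $n_4\le3$, so $n_4=1$, $n_3=2$.
* $(0,1)$: $n_4\equiv2$ with $n_4\le3$, so $n_4=2$, $n_3=1$.
* $(2,0),(1,1),(0,2)$: $n_4\equiv3,4,5$ respectively, with $n_4\le2$, impossible.
* $(3,0)$: $n_4\equiv5$ with $n_4\le1$, impossible.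
* $(2,1)$: $11+n_4\equiv5$, so $n_4\equiv0$ with $n_4\le1$, hence $n_4=0$, $n_3=1$.
* $(1,2)$: $10+n_4\equiv5$, so $n_4\equiv1$ with $n_4\le1$, hence $n_4=1$, $n_3=0$.
* $(0,3)$: $9+n_4\equiv5$, so $n_4\equiv2$ with $n_4\le1$, impossible.
* $n_1+n_2=4$, $n_4=0$: $4n_1+3n_2=16,15,14,13,12\equiv4,3,2,1,0$, never $5$.

The four survivors, in the order found, are
$$X\,y^2\,(y^5)=Xy^7,\qquad X^5\,y\,(y^5)^2=X^5y^{11},\qquad X^2X^5y=X^7y,\qquad X(X^5)^2y^5=X^{11}y^5 .$$
Since $z^{25}=z$ on $F$, we have $z^{35}=z^{11}$, so $X^5y^{11}=(Xy^7)^5$ and $X^{11}y^5=(X^7y)^5$. In each case the multiplicities are $2,1,1,0$ in some order, so the multinomial coefficient is $4!/2!=12$. With $24\cdot12=288\equiv3\pmod5$,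
$$\sum_{c\in F^*}T_{a,c}^4=3\big[\mathrm{Tr}(a\,x\,y^7)+\mathrm{Tr}(a^7x^7y)\big]. \tag{9}$$

**Step 5 (removing the second trace).** The first trace in (9) has the form we want: linear in $x$, with $y^7$ as the bijection. The second is not linear in $x$. With a single $a\in F^*$ it survives, and then the sum over $x$ is no longer a character sum. So we sum over several $a$, asking for $\sum a^7=0$ and $\sum a\ne0$. Two elements cannot do it: $z\mapsto z^7$ is injective on $F$ (as $\gcd(7,24)=1$) and odd, so $a^7+b^7=0$ forces $b=-a$ and $a+b=0$. Three can, and our $A_0$ does: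
$$s:=\sum_{a\in A_0}a=1+3\epsilon+1+\epsilon=2+4\epsilon\ne0 .$$
For the seventh powers: $1^7=1$. Next, $3^4=1$ and $3^3=2$ in $\mathbb F_5$, and $\epsilon^6=8=3$, so $(3\epsilon)^7=2\cdot3\epsilon=\epsilon$. Finally $\epsilon^5=4\epsilon=-\epsilon$, so
$$(1+\epsilon)^7=(1+\epsilon)^2(1+\epsilon^5)=(3+2\epsilon)(1-\epsilon)=3-\epsilon-2\epsilon^2=3-\epsilon-4=-1-\epsilon .$$
The sum is $1+\epsilon-1-\epsilon=0$. Trace is additive, so (7) and (9) give
$$m(x,y)\equiv3\,\mathrm{Tr}(s\,x\,y^7)-2\pmod5. \tag{10}$$
As a check: $m(0,0)=18\equiv3$. For $y\ne0$, $T_{a,c}=\mathrm{Tr}(cy)$ at $(0,y)$ vanishes for $4$ values of $c$ for each $a$, so $m(0,y)=3$. Both agree with $-2\equiv3$.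

**Step 6 (flatness).** It remains to read off the phases at $t=2\pi/25$. By (6) and (10),
$$e^{it\lambda_{x,y}}=e^{2\pi i(5m-18)/25}=e^{-36\pi i/25}\omega^{m}=\kappa\,\omega^{3\mathrm{Tr}(sxy^7)},\qquad|\kappa|=1\text{ constant}.$$
For every $(\alpha,\beta)\in F^2$,
$$\Big|\sum_{x,y}e^{it\lambda_{x,y}}\psi_{x,y}(\alpha,\beta)\Big|=\Big|\sum_y\omega^{\mathrm{Tr}(\beta y)}\sum_x\omega^{\mathrm{Tr}(x(3sy^7+\alpha))}\Big|.$$
The inner sum is $25$ if $3sy^7=-\alpha$ and $0$ otherwise. Since $3s\neq0$ and $y\mapsto y^7$ is a permutation of $F$, exactly one $y$ contributes, and the modulus is $25=\sqrt{625}$. By (2), the graph admits uniform mixing at $2\pi/25$, and Theorem 1 is proved. $\blacksquare$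

## 6. A weighted solution on $A^2$ for every $A$

We turn to Theorem 2. The first half produces nonnegative integer *weights* on $A^2$ whose eigenvalue function, read mod $M=|A|^2N$, is bent. The notation $N,\zeta,\sigma_u,\langle\cdot,\cdot\rangle$ is as in Sections 1 and 4.

**Step 1 (a bijection satisfying (5)).** We need $\pi$ with $\pi(uy)=u^{-1}\pi(y)$ for units $u$, also at elements $y$ that are not invertible. For $y\in\mathbb Z_n$ let $g=\gcd(y,n)$, with $\gcd(0,n)=n$. Write $y=gv$; here $v$ is well defined modulo $n/g$ and is a unit there. Let $vv'\equiv1\pmod{n/g}$ and put $\pi_n(y)=gv'$, which is well defined mod $n$. For example, $\pi_5$ fixes $0,1,4$ and exchanges $2$ and $3$; and $\pi_{10}(4)=6$, since $4=2\cdot2$ and $2\cdot3\equiv1\pmod5$.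

Since $v'$ is a unit mod $n/g$, $\gcd(gv',n)=g$, so $\pi_n(\pi_n(y))=gv=y$; thus $\pi_n$ is a bijection. For a unit $u$ mod $n$, $\gcd(uy,n)=g$ and $uy=g(uv)$, so $\pi_n(uy)=gu^{-1}v'=u^{-1}\pi_n(y)$. Applying $\pi_{n_j}$ in each component of $A=\bigoplus_j\mathbb Z_{n_j}$ gives a bijection $\pi:A\to A$ with $\pi(uy)=u^{-1}\pi(y)$ for all $u\in(\mathbb Z/N)^*$; here $u$ acts on $\mathbb Z_{n_j}$ through its residue mod $n_j$, a unit because $n_j\mid N$.

Let $\varphi(x,y)\in\{0,\dots,N-1\}$ represent $N\langle x,\pi(y)\rangle$ mod $N$. By (5), $\varphi$ is unit-invariant on $A^2$. By (1), $e^{2\pi i\varphi/N}$ is bent.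

**Step 2 (integer weights).** We want weights on $A^2$ with eigenvalues $|A|^2\varphi$ up to a constant mod $M$. Fourier inversion tells us what to take: for $g\in A^2$ put
$$w_0(g)=\sum_{\chi\in A^2}\varphi(\chi)e^{-2\pi i\langle\chi,g\rangle},\qquad\text{so that}\qquad\sum_{g}w_0(g)e^{2\pi i\langle\chi,g\rangle}=|A|^2\varphi(\chi).$$
By Lemma 4.1, $w_0$ is integer-valued and unit-invariant; this is the reason for (5). Weights may be negative and $w_0(0)$ may be nonzero, but at time $2\pi/M$ only residues mod $M$ count. So for $g\ne0$ let $w(g)\in\{0,\dots,M-1\}$ with $w(g)\equiv w_0(g)\pmod M$. Then $w$ is unit-invariant, and (extending it by $0$ at $g=0$ and using Lemma 4.1)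
$$\lambda_w(\chi):=\sum_{g\ne0}w(g)e^{2\pi i\langle\chi,g\rangle}\in\mathbb Z .$$
Moreover, in $\mathbb Z[\zeta]$ and hence between these integers in $\mathbb Z$,
$$\lambda_w(\chi)\equiv|A|^2\varphi(\chi)-w_0(0)\pmod M. \tag{11}$$
Because $M=|A|^2N$,
$$e^{2\pi i\lambda_w(\chi)/M}=e^{-2\pi iw_0(0)/M}\,e^{2\pi i\varphi(\chi)/N}\quad\text{is bent on }A^2. \tag{12}$$

**Example.** Let $A=\mathbb Z_2$, so $N=2$, $M=8$, $\pi=\mathrm{id}$, $\varphi(x,y)=xy$. Then $w_0(g)=(-1)^{g_1+g_2}$, so $w(1,0)=w(0,1)=7$, $w(1,1)=1$. The eigenvalues $7(-1)^x+7(-1)^y+(-1)^{x+y}$ are $15,-1,-1,-13$ at $(0,0),(1,0),(0,1),(1,1)$, and mod $8$ they equal $4xy-1$, as (11) predicts.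

## 7. Turning multiplicities into distinct elements

So there is a *weighted* graph on $A^2$ with the right eigenvalues mod $M$. The definition demands a set: every weight must be $0$ or $1$. The example, with weight $7$ at two elements, shows that this is a genuine gap.

**A natural repair and where it stops.** Enlarge the group by a tag group: replace $w(g)$ copies of $g$ by distinct elements carrying tags from an extra summand $H$. For a block $V$ with $M\mid|V|$ and any character $\chi$ of $V$,
$$\sum_{x\in V\setminus0}\chi(x)\in\{|V|-1,\,-1\},\qquad\text{so it is}\equiv-1\pmod M. \tag{13}$$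
So if a tag runs over all nonzero elements of a block, its effect on the eigenvalue mod $M$ is a factor $-1$, whatever the character. Tags in different blocks are distinct and cost nothing. But now look at the whole group $A^2\oplus H$: mod $M$ the eigenvalue does not depend on the $H$-part of the character. A function $f(\chi_1,\chi_2)=f_1(\chi_1)$ has Fourier sum $\big(\sum f_1(\chi_1)\chi_1(g)\big)\big(\sum_{\chi_2}\chi_2(h)\big)=0$ at every $(g,h)$ with $h\ne0$. It is never bent when $H\ne0$. The tags destroy flatness in the directions they occupy.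

The way out is to let every block do both jobs: each carries its own copy of the weights, and each serves as a tag for others. The danger is then that an element of the connection set can be read in two ways. The blocks are placed on a cycle, with distances chosen so that the reading is unique.

**Step 3a (the blocks).** We split $A^d$ into $K$ blocks satisfying (13). Let $d\ge28M$ be even and $K=\lfloor d/4\rfloor\ge7M$. Write
$$A^d=\bigoplus_{a\in\mathbb Z_K}V_a,\qquad V_a=(A^2)^{m_a},\quad m_a\in\{2,3\},$$
with all $m_a=2$ if $4\mid d$, and exactly one $m_a=3$ if $d=4K+2$. Since $N$ divides $|A|$, $M=|A|^2N$ divides $|A|^3$, hence divides $|V_a|=|A|^{2m_a}$. So (13) holds for all $V_a$. (This is why $m_a=1$ will not do: $M$ does not divide $|A|^2$.)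

For $0\ne v=(v_1,\dots,v_{m_a})\in V_a$ with $v_j\in A^2$, let $w_a(v)=w(v_j)$ if $v_j$ is the only nonzero component of $v$, and $w_a(v)=0$ otherwise. This $w_a$ is unit-invariant with values in $\{0,\dots,M-1\}$.

**Step 3b (the connection set).** Each $v$ gets $w_a(v)$ tag blocks, at distances $1,2,\dots,w_a(v)$ from its own block, and one further block at distance $3M$:
$$C=\bigcup_{a\in\mathbb Z_K}\ \bigcup_{v\in V_a\setminus0}\ \bigcup_{\ell=1}^{w_a(v)}\big\{v+x+y:\ x\in V_{a+\ell}\setminus0,\ y\in V_{a+3M}\setminus0\big\}. \tag{14}$$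
The further block has two uses: its factor $-1$ cancels that of the tag, and its distant position marks where the reading begins.

**Step 3c (the sets in (14) are pairwise disjoint).** Here we show that $C$ is a set in which each prescribed copy occurs once. Since $1\le\ell\le M-1$ and $K\ge7M$, the indices $a,a+\ell,a+3M$ are distinct in $\mathbb Z_K$. So $v+x+y$ is nonzero in exactly these three blocks. Going around the cycle from $a$, the gaps between consecutive nonzero blocks are
$$\ell<M,\qquad 3M-\ell<3M,\qquad K-3M\ge4M .$$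
The third is the unique largest gap; $a$ is the block at which it ends. Then $\ell$ is the next gap, and $v$ is the component of the element in $V_a$. So the element determines $(a,v,\ell)$; it also determines $x$ and $y$ as its other components.

**Step 3d (a simple undirected graph with integer eigenvalues).** Clearly $0\notin C$. For $u\in(\mathbb Z/N)^*$, multiplication by $u$ maps the set with parameters $(a,v,\ell)$ onto that with parameters $(a,uv,\ell)$, and $w_a(uv)=w_a(v)$. So $uC=C$; with $u=-1$ this gives $C=-C$. The indicator function of $C$ is unit-invariant, so by Lemma 4.1 all eigenvalues $\lambda_C(\chi)$ are integers.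

**Step 3e (eigenvalues mod $M$).** We compute $\lambda_C$ and see a sum of copies of $\lambda_w$. Let $\chi=(\chi_a)_a$ be a character of $A^d$, and let $\chi_{a,j}$ be the $A^2$-components of $\chi_a$. By disjointness the sets in (14) contribute separately, and the set with parameters $(a,v,\ell)$ contributes
$$\chi_a(v)\Big(\sum_{x\in V_{a+\ell}\setminus0}\chi_{a+\ell}(x)\Big)\Big(\sum_{y\in V_{a+3M}\setminus0}\chi_{a+3M}(y)\Big)\equiv\chi_a(v)(-1)(-1)=\chi_a(v)\pmod M$$
in $\mathbb Z[\zeta]$, by (13). There are $w_a(v)$ values of $\ell$, and $w_a$ lives on vectors with a single nonzero component. Hence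
$$\lambda_C(\chi)\equiv\sum_a\sum_{v\in V_a\setminus0}w_a(v)\chi_a(v)=\sum_a\sum_{j=1}^{m_a}\sum_{g\ne0}w(g)\chi_{a,j}(g)=\sum_a\sum_{j=1}^{m_a}\lambda_w(\chi_{a,j})\pmod M. \tag{15}$$
Both ends are integers, so the congruence holds in $\mathbb Z$.

**Step 3f (flatness).** By (15),
$$e^{2\pi i\lambda_C(\chi)/M}=\prod_{a}\prod_{j=1}^{m_a}e^{2\pi i\lambda_w(\chi_{a,j})/M}.$$
By (12) each factor is bent on its own summand $A^2$, and together these summands make up $A^d$. By the product rule of Section 1 the product is bent, and by (2) $\mathrm{Cay}(A^d,C)$ admits uniform mixing at $t=2\pi/M$. For $A=\mathbb Z_n$ we have $|A|=N=n$ and $M=n^3$. Theorem 2 is proved. $\blacksquare$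

## 8. Prime order and one coordinate: rigidity of the flatness equations

Theorem 3 says that over $\mathbb Z_p$, $p\ge5$ prime, the claim of the conjecture holds. For $p=5$ we proved this by solving the flatness equations in Section 3. For general $p$ we cannot list the solutions, but the argument there used little about them: the phases were *algebraic numbers*. This follows once the equations have finitely many solutions over $\mathbb C$. That the phases lie in the compact set of unit vectors gives no finiteness, since a compact real algebraic set such as a circle can be infinite. A bounded *complex* algebraic set, however, is finite. So we replace $\bar x_k$ by an independent variable $y_k$ with $x_ky_k=1$, and prove boundedness.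

Two published results are used.

* (T) T. Tao, *Math. Res. Lett.* 12 (2005): for $p$ prime and $0\ne f:\mathbb Z_p\to\mathbb C$, $\ |\mathrm{supp}\,f|+|\mathrm{supp}\,\hat f|\ge p+1$.
* (GS) The Gelfond–Schneider theorem (e.g. Baker, *Transcendental Number Theory*, Thm 2.1 with two logarithms): if $\ell_1,\ell_2\ne0$, $e^{\ell_1},e^{\ell_2}$ are algebraic and $\ell_2/\ell_1$ is irrational, then $\ell_2/\ell_1$ is transcendental.

For (T), the two extreme cases are a point mass (supports $1$ and $p$) and a constant (supports $p$ and $1$); both give $p+1$.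

**Step 1 (the algebraic set).** We convert mixing into polynomial equations. Suppose $\mathrm{Cay}(\mathbb Z_p,C)$ mixes uniformly at $t$. Then $t\ne0$ and $C\ne\emptyset$, since otherwise $U(t)=I$, which is not flat. Let $\omega=e^{2\pi i/p}$ and $\theta_k=\sum_{c\in C}\omega^{kc}$, which is real because $C=-C$. Put
$$x_k=e^{it(\theta_k-\theta_0)},\qquad y_k=x_k^{-1}=\overline{x_k},\qquad \hat z(j)=\sum_kz_k\omega^{jk}.$$
By (2), $|\hat x(j)|^2=p$ for all $j$. Since $\hat y(-j)=\overline{\hat x(j)}$, this says $\hat x(j)\hat y(-j)=p$. So $(x,y)$ lies in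
$$W=\{(x,y)\in\mathbb C^{2p}:\ x_0=y_0=1,\ x_ky_k=1,\ \hat x(j)\hat y(-j)=p\ \text{ for all }k,j\}.$$
The normalization $x_0=y_0=1$ is needed: without it, $(x,y)\mapsto(\mu x,\mu^{-1}y)$ would make the set unbounded.

**Step 2 ($W$ is bounded).** The compactness argument is Haagerup's. Suppose there are points of $W$ with $\|(x,y)\|\to\infty$. Since $x_0=y_0=1$, both $\|x\|\ge1$ and $\|y\|\ge1$, so $\|x\|\|y\|\to\infty$. Pass to a subsequence with $x/\|x\|\to\xi$ and $y/\|y\|\to\eta$, both unit vectors. Dividing the equations of $W$ by $\|x\|\|y\|$ and passing to the limit,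
$$\xi_k\eta_k=0,\qquad\hat\xi(j)\,\hat\eta(-j)=0\qquad\text{for all }k,j.$$
The first says that $\xi$ and $\eta$ have disjoint supports, so $|\mathrm{supp}\,\xi|+|\mathrm{supp}\,\eta|\le p$. The second says that the supports of $\hat\xi$ and of $j\mapsto\hat\eta(-j)$ are disjoint, so $|\mathrm{supp}\,\hat\xi|+|\mathrm{supp}\,\hat\eta|\le p$. The total is at most $2p$. But (T), applied to $\xi$ and to $\eta$, gives a total of at least $2(p+1)$. This is a contradiction.

**Step 3 (all phases are algebraic).** We go from bounded to finite to algebraic. The image of $W$ under a coordinate function is a constructible subset of $\mathbb C$ (Chevalley), hence finite or cofinite; being bounded, it is finite. So each coordinate takes finitely many values on $W$, and $W$ is finite.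

Now $W$ is defined by an ideal $I$ of the polynomial ring $k[z]$ in $2p$ variables, with $k=\mathbb Q(\omega)$. Let $z_i$ be a coordinate and $q(z_i)=\prod_{P\in W}(z_i-P_i)$, where $P_i$ is the $i$-th coordinate of $P$. By the Nullstellensatz some power of $q(z_i)$ lies in $I\cdot\mathbb C[z]$. So the powers of $z_i$ are linearly dependent over $\mathbb C$ in $\mathbb C[z]/I\mathbb C[z]=(k[z]/I)\otimes_k\mathbb C$. Elements of $k[z]/I$ that are independent over $k$ stay independent over $\mathbb C$ in the tensor product, so the powers of $z_i$ are dependent over $k$ in $k[z]/I$. Thus some nonzero polynomial in $z_i$ over $k$ vanishes on $W$, and the $i$-th coordinate of every point of $W$ is algebraic. In particular all $e^{it(\theta_k-\theta_0)}$ are algebraic.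

**Step 4 (the eigenvalue gaps have rational ratios).** Put
$$\delta_k=\theta_0-\theta_k=\sum_{c\in C}(1-\mathrm{Re}\,\omega^{kc}).$$
For $k\ne0$ this is positive, because $kc\ne0$ in $\mathbb Z_p$ for $c\in C$ and $C\ne\emptyset$. Apply (GS) with $\ell_1=-it\delta_1$ and $\ell_2=-it\delta_k$: both are nonzero, and $e^{\ell_1}=x_1$, $e^{\ell_2}=x_k$ are algebraic. The ratio $\delta_k/\delta_1$ lies in $\mathbb Q(\omega)$, so it is algebraic, not transcendental. Hence it is rational: $r=\delta_k/\delta_1\in\mathbb Q_{>0}$.

**Step 5 (the gaps are equal).** A rational ratio of conjugates is severely restricted. Since $\theta_0=|C|$ is rational, the automorphism $\omega\mapsto\omega^k$ of $\mathbb Q(\omega)$ sends $\delta_1$ to $\delta_k$. So $\delta_1$ and $\delta_k$ have the same norm from $\mathbb Q(\omega)$ to $\mathbb Q$, and it is nonzero. The norm of $\delta_k=r\delta_1$ is $r^{p-1}$ times that of $\delta_1$. So $r^{p-1}=1$, and $r>0$ gives $r=1$. Hence $\theta_k=\theta_1$ for all $k\neq0$.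

**Step 6 (only the complete graph is left).** By Fourier inversion, for $g\ne0$,
$$1_C(g)=\frac1p\sum_k\theta_k\omega^{-kg}=\frac1p\Big(\theta_0+\theta_1\sum_{k\ne0}\omega^{-kg}\Big)=\frac{\theta_0-\theta_1}p,$$
which does not depend on $g$. As $C\ne\emptyset$, $C=\mathbb Z_p\setminus0$ and the graph is $K_p$. By (4), its off-diagonal entries have modulus $|e^{ipt}-1|/p\le2/p<1/\sqrt p$, because $p>4$. So $U(t)$ is not flat, a contradiction. Theorem 3 is proved. $\blacksquare$
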